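\title{Sums of nilpotent subrings with prescribed indices}

\begin{abstract}
Let a ring $R$ be the sum of subrings $R_1,\dots,R_m$ with $R_i^{p_i}=0$. We show that this forces $R$ to be nilpotent exactly when $\sum_i(1-1/p_i)<2$. In that case the index of $R$ is bounded in terms of $p_1,\dots,p_m$; otherwise there are simple unital counterexamples. In particular, the ring of $4\times4$ matrices over the Weyl algebra $A_1(\mathbb Q)$ is the sum of two nilpotent subrings and a subring with zero multiplication. The counterexamples are matrix rings over a ring with a surjective inner derivation. To prove nilpotency we view the flags that the $R_i$ cut out in a simple module as a representation of a star-shaped quiver, use reflection functors to split off a finite-dimensional summand defined over the prime field, and take a trace.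
\end{abstract}

\section{The problem and the results}

Rings are associative but not necessarily unital. For additive subgroups $R_1,\dots,R_m$ of a ring $R$, the sum $R_1+\dots+R_m$ is the set of all $r_1+\dots+r_m$ with $r_i\in R_i$. For a ring $S$, the power $S^n$ is the additive group generated by the products of $n$ elements of $S$, and $S$ is \emph{nilpotent} if $S^n=0$ for some $n\ge1$. We write $[a,b]=ab-ba$.

Suppose that $R=R_1+\dots+R_m$ and $R_i^{p_i}=0$. If the $R_i$ are ideals, then $R$ is nilpotent: a product of $1+\sum(p_i-1)$ factors, each taken from some $R_i$, has $p_i$ factors in one $R_i$, and that ideal absorbs the other factors. If the $R_i$ are only subrings, all we know about a mixed product such as $r_1r_2$ is that it is again a sum of elements of the $R_i$. The following three results are quoted in~\cite{sums}.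
\begin{enumerate}
\item[(i)] (Kegel) If $R=A+B$ with nilpotent subrings $A,B$, then $R$ is nilpotent.
\item[(ii)] If $R=R_1+R_2+R_3$ with subrings $R_i$, where $R_1$ is nilpotent and $R_2^2=R_3^2=0$, then $R$ is nilpotent.
\item[(iii)] (Bokut') Let $\ell$ be a prime and let $A$ be a free nilpotent $\mathbb Z_\ell$-algebra of nilpotency index three and dimension $\aleph_0$, where $\mathbb Z_\ell$ is the field with $\ell$ elements. There is a countable simple idempotent ring $P$ with $\ell P=0$ and $P=P_1+P_2+P_3$ for subrings $P_1,P_2,P_3$ isomorphic to $A$.
\end{enumerate}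
So a sum of three nilpotent subrings is nilpotent if two of them have zero multiplication, and need not be nilpotent if none has. The case in between is posed as a problem in~\cite{sums}.

\medskip\noindent\textbf{Problem.} \emph{Let $R=R_1+R_2+R_3$ with subrings $R_i$, where $R_1$ and $R_2$ are nilpotent and $R_3^2=0$. Must $R$ be nilpotent?}
\medskip

The answer is no. A nonzero unital ring is never nilpotent, so the following theorem settles the Problem. Here $A_1(\mathbb Q)$ is the Weyl algebra, recalled in Section~\ref{sec:counter}.

\begin{theorem}\label{thm:answer}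
The simple unital ring $R=M_4(A_1(\mathbb Q))$ has subrings $R_1,R_2,R_3$ with $R=R_1+R_2+R_3$ and $R_1^4=R_2^4=R_3^2=0$.
\end{theorem}

Whether nilpotency is forced depends on the indices through a single inequality.

\begin{theorem}\label{thm:main}
Let $p_1,\dots,p_m\ge1$ be integers. The following are equivalent.
\begin{enumerate}
\item[(a)] Every ring $R=R_1+\dots+R_m$, with subrings $R_i$ satisfying $R_i^{p_i}=0$, is nilpotent.
\item[(b)] $\displaystyle\sum_{i=1}^m\Bigl(1-\frac1{p_i}\Bigr)<2$.
\end{enumerate}
If \textup{(b)} holds, there is an $N=N(p_1,\dots,p_m)$ with $R^N=0$ for all such $R$. If \textup{(b)} fails, there are counterexamples $R$ that are simple and unital, and over any prescribed countable field $k$ they can be taken to be countable $k$-algebras.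
\end{theorem}

Each term in (b) is less than $1$, so (b) always holds for $m=2$, which is (i). The tuples $(3,3,3)$ and $(2,2,2,2)$ violate (b). For the tuples of the Problem we obtain the following.

\begin{corollary}\label{cor:pq2}
Every ring $R=R_1+R_2+R_3$ with subrings satisfying $R_1^p=R_2^q=R_3^2=0$ is nilpotent if and only if $\frac1p+\frac1q>\frac12$. For $p,q\ge2$ this means that $p=2$, or $q=2$, or $(p,q)$ is, up to order, one of $(3,3)$, $(3,4)$, $(3,5)$.
\end{corollary}

\begin{proof}
Condition (b) for $(p,q,2)$ reads $\frac52-\frac1p-\frac1q<2$. If $3\le p\le q$, then $\frac1p+\frac1q>\frac12$ forces $p<4$, and for $p=3$ it says $q<6$.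
\end{proof}

The cases $p=2$ and $q=2$ are (ii); the first failures are $(p,q)=(4,4)$ and $(3,6)$.

Section~\ref{sec:matrix} explains where (b) comes from and shows both halves of the proof on $2\times2$ matrices. Section~\ref{sec:counter} constructs the counterexamples. Sections~\ref{sec:radical}--\ref{sec:reflect} prove that (b) implies (a).

\section{Two obstructions in matrix rings}\label{sec:matrix}

Let $k$ be a field, $V=k^d$, and let $A\subseteq M_d(k)$ be a subring with $A^p=0$. The subspaces
\[
V\supseteq AV\supseteq A^2V\supseteq\dots\supseteq A^pV=0
\]
form a flag, and every element of $A$ \emph{lowers} it, that is, maps each term into the next. Let $j_s=\dim A^sV/A^{s+1}V$ for $0\le s<p$, so that $\sum_sj_s=d$. In a basis adapted to the flag, the maps that lower it are the strictly block triangular matrices with diagonal blocks of sizes $j_s$. They have trace $0$, and they form a space of dimension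
\begin{equation}\label{eq:count}
\sum_{s<t}j_sj_t=\frac12\Bigl(d^2-\sum_sj_s^2\Bigr)\le\frac{d^2}2\Bigl(1-\frac1p\Bigr).
\end{equation}
The inequality is Cauchy--Schwarz, with equality exactly when all $j_s$ equal $d/p$.

Two things therefore stand in the way of a decomposition $M_d(k)=R_1+\dots+R_m$ with $R_i^{p_i}=0$. The \emph{trace} rules it out for all $m$ and all $p_i$. The \emph{dimension count} rules it out when $\frac{d^2}2\sum(1-1/p_i)<d^2$, which is condition (b). The trace alone would suggest that a sum of nilpotent subrings is always nilpotent, which (iii) refutes; Theorem~\ref{thm:main} says that the count makes the right prediction.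

Neither argument applies to a general ring. A simple module is a vector space, possibly infinite-dimensional, over a skew field $D$. Dimensions may then be infinite, and the sum of the diagonal entries of a matrix over $D$ depends on the basis: already for $1\times1$ matrices a change of basis replaces $a$ by $g^{-1}ag$. The smallest example shows when the trace survives and when it does not.

\begin{example}[Three and four lines in a plane]\label{ex:lines}
Let $K\ne0$ be a unital ring and $\lambda\in K$. The ring $M_2(K)$ acts from the left on the right $K$-module $K^2$ of columns. To each of the four ``lines'' $e_1K$, $e_2K$, $(e_1+e_2)K$, $(e_1+e_2\lambda)K$ attach the matrices that map $K^2$ into the line and the line to $0$. These are the subrings $N_1,\dots,N_4$ of all matrices of the respective forms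
\[
\begin{pmatrix}0&a\\0&0\end{pmatrix},\qquad
\begin{pmatrix}0&0\\b&0\end{pmatrix},\qquad
\begin{pmatrix}y&-y\\y&-y\end{pmatrix},\qquad
\begin{pmatrix}z\lambda&-z\\ \lambda z\lambda&-\lambda z\end{pmatrix},
\]
and $N_i^2=0$. In $N_1,N_2,N_3$ the diagonal entries add up to $0$, so $N_1+N_2+N_3\ne M_2(K)$ for every $K$. In $N_4$ they add up to $-[\lambda,z]$. Suppose that $[\lambda,K]=K$, that is, $z\mapsto[\lambda,z]$ is surjective. An element of $N_3+N_4$ has diagonal $(y+z\lambda,\,-y-\lambda z)$. Given $\delta_1,\delta_2\in K$, choose $z$ with $[\lambda,z]=-(\delta_1+\delta_2)$ and put $y=\delta_1-z\lambda$; then $y+z\lambda=\delta_1$ and $-y-\lambda z=-\delta_1-[\lambda,z]=\delta_2$. Since $N_1+N_2$ consists of all matrices with zero diagonal, $M_2(K)=N_1+N_2+N_3+N_4$.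
\end{example}

The first three lines in the example are not special. Three distinct lines in a plane over a skew field $D$ can be written as $e_1D$, $e_2D$, $(e_1a+e_2b)D$ with $a,b\ne0$, and in the basis $e_1a,e_2b$ they are the first three lines above. Their coordinates lie in the prime field, which is central, and this is why one trace vanishes on $N_1,N_2,N_3$ at once. A fourth line brings in a parameter $\lambda$ that need not be central, and the trace is lost. The proof of Theorem~\ref{thm:main} extends this dichotomy. If (b) holds, every system of flags of lengths $p_1,\dots,p_m$ has a finite-dimensional piece defined over the prime field, and the trace on that piece gives a contradiction. If (b) fails, there is room for a parameter.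

\section{Counterexamples}\label{sec:counter}

\subsection{Rings with a surjective inner derivation}

Example~\ref{ex:lines} needs a unital ring $K\ne0$ and $\lambda\in K$ with $[\lambda,K]=K$. No finite-dimensional algebra qualifies, since $[\lambda,1]=0$ makes the linear map $[\lambda,\cdot\,]$ non-injective. The Weyl algebra $A_1(\mathbb Q)$ is the unital $\mathbb Q$-algebra generated by $x,\partial$ with the relation $\partial x-x\partial=1$; the monomials $x^i\partial^j$ form a basis. A ring $K$ is \emph{simple} if $K^2\ne0$ and its only ideals are $0$ and $K$.

\begin{lemma}\label{lem:K}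
\textup{(1)} The ring $K=A_1(\mathbb Q)$ is simple, and $[\partial,K]=K$.

\textup{(2)} For every countable field $k$ there is a countable simple unital $k$-algebra $K$ with an element $\lambda$ such that $[\lambda,K]=K$.
\end{lemma}

\begin{proof}
(1) The maps $[\partial,\cdot\,]$ and $[\,\cdot,x]$ are derivations and $[\partial,x]=1$, so $[\partial,x^i\partial^j]=ix^{i-1}\partial^j$ and $[\partial^j,x]=j\partial^{j-1}$. Hence $x^i\partial^j=[\partial,\frac1{i+1}x^{i+1}\partial^j]$, which gives surjectivity. Let $I$ be an ideal containing $f=\sum_{i\le n}x^if_i(\partial)$ with $f_n\ne0$. Applying $[\partial,\cdot\,]$ to $f$ a total of $n$ times gives $n!\,f_n(\partial)\in I$, and applying $[\,\cdot,x]$ to this element $\deg f_n$ times gives a nonzero rational number. So $I=K$.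

(2) The division by $i+1$ is not available in positive characteristic, so we solve the equation $[\lambda,y]=z$ in a larger ring and then cut down. Let $V=\bigoplus_{n\ge0}ke_n$ and let $\lambda\in\operatorname{End}_kV$ be the surjective map $\lambda e_n=e_{n-1}$, where $e_{-1}=0$. Given $z\in\operatorname{End}_kV$, choose $ye_0,ye_1,\dots$ recursively so that $\lambda(ye_n)=ze_n+ye_{n-1}$. Then $(\lambda y-y\lambda)e_n=ze_n$ for all $n$, so $[\lambda,y]=z$. Fix one such solution $y(z)$ for each $z$. Let $K_0$ be the subalgebra generated by $1$ and $\lambda$, and let $K_{n+1}$ be the subalgebra generated by $K_n$ and all $y(z)$ with $z\in K_n$. As $k$ is countable, each $K_n$ is countable, so $K_\infty=\bigcup_nK_n$ is a countable unital $k$-algebra with $[\lambda,K_\infty]=K_\infty$. By Zorn's lemma $K_\infty$ has a maximal proper ideal; it is a $k$-subspace because $1\in K_\infty$. The quotient $K$ is a countable simple unital $k$-algebra, and surjectivity of $[\lambda,\cdot\,]$ passes to it.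
\end{proof}

\subsection{The four critical tuples}

For the tuples $(2,2,2,2)$, $(3,3,3)$, $(4,4,2)$, $(6,3,2)$ the sum in (b) equals $2$. By \eqref{eq:count} the dimension count can then be met only by flags all of whose steps have size $d/p_i$, and the smallest possible matrix sizes are $d=2,3,4,6$.

\begin{proposition}\label{prop:four}
Let $K\ne0$ be a unital ring and $\lambda\in K$ with $[\lambda,K]=K$. For each of the tuples $(p_i)=(2,2,2,2)$, $(3,3,3)$, $(4,4,2)$, $(6,3,2)$, with $d=2,3,4,6$ respectively, $M_d(K)$ is a sum of subrings $R_i$ with $R_i^{p_i}=0$.
\end{proposition}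

The case $(2,2,2,2)$ is Example~\ref{ex:lines}, and the other cases follow its pattern. The subrings $R_1,R_2$ are triangular in opposite directions, and $R_1+R_2$ consists of all matrices that vanish at certain positions on or near the diagonal. It then suffices to show that elements of $R_3$ take arbitrary values at these positions: for $r\in M_d(K)$ and $c\in R_3$ with the same values there, $r-c\in R_1+R_2$. This is a linear system with as many unknowns as equations. Over a commutative ring the left sides of the diagonal equations add up to $0$, which is the trace obstruction; here they add up to a commutator with $\lambda$. We solve that commutator equation first, then all equations but one by substitution, and the last one follows from the sum.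

The subrings of square zero come from one construction. For $G,y\in M_r(K)$ put
\begin{equation}\label{eq:cG}
c_G(y)=\begin{pmatrix}I\\G\end{pmatrix}y\begin{pmatrix}G&-I\end{pmatrix}=\begin{pmatrix}yG&-y\\GyG&-Gy\end{pmatrix}\in M_{2r}(K),
\end{equation}
and let $C(G)=\{c_G(y):y\in M_r(K)\}$. The map $c_G$ is additive and $\begin{pmatrix}G&-I\end{pmatrix}\binom IG=G-G=0$, so $C(G)$ is a subring with $C(G)^2=0$; it plays the role of $N_3=C(1)$ and $N_4=C(\lambda)$, with the graph of $G$ in place of a line. If one entry $G_{ab}$ equals $\lambda$ and all others are $0$ or $1$, then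
\begin{equation}\label{eq:trace}
\sum_i(Gy)_{ii}-\sum_i(yG)_{ii}=\sum_{i,l}[G_{il},y_{li}]=[\lambda,y_{ba}].
\end{equation}

\begin{proof}[Proof of Proposition~\ref{prop:four}]
\emph{The tuple $(4,4,2)$.} Let $R_1,R_2\subseteq M_4(K)$ be the strictly upper and the strictly lower triangular matrices. Then $R_1^4=R_2^4=0$, and $R_1+R_2$ consists of the matrices with zero diagonal. Let $R_3=C(G)$ with $G=\left(\begin{smallmatrix}1&1\\1&\lambda\end{smallmatrix}\right)$. By \eqref{eq:cG} the diagonal of $c_G(y)$ is
\[
y_{11}+y_{12},\qquad y_{21}+y_{22}\lambda,\qquad -y_{11}-y_{21},\qquad -y_{12}-\lambda y_{22},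
\]
with sum $-[\lambda,y_{22}]$. Given $\delta_1,\dots,\delta_4\in K$, choose $y_{22}$ with $[\lambda,y_{22}]=-\sum\delta_i$ and put $y_{21}=\delta_2-y_{22}\lambda$, $y_{11}=-\delta_3-y_{21}$, $y_{12}=\delta_1-y_{11}$. The first three diagonal entries are $\delta_1,\delta_2,\delta_3$ and the sum of all four is $\sum\delta_i$, so the fourth is $\delta_4$.

\emph{The tuple $(6,3,2)$.} Order the indices as $1\prec4\prec2\prec5\prec3\prec6$ and group them into the consecutive blocks $\{1,4\},\{2,5\},\{3,6\}$. Let $R_1\subseteq M_6(K)$ consist of the matrices supported at positions $(k,l)$ with $l\prec k$, and $R_2$ of the matrices supported at positions $(k,l)$ with $k$ in an earlier block than $l$. In the order $\prec$ these are the strictly lower triangular and the strictly block upper triangular matrices, so they are subrings with $R_1^6=R_2^3=0$. The positions not covered are those with $k\preceq l$ in the same block, namely $(i,i)$, $(i,i+3)$, $(i+3,i+3)$ for $i=1,2,3$. Let $R_3=C(G)$ with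
\[
G=\begin{pmatrix}0&\lambda&1\\1&0&1\\1&1&0\end{pmatrix}.
\]
At the nine positions $c_G(y)$ has the entries $(yG)_{ii}$, $-y_{ii}$, $-(Gy)_{ii}$; let the values $a_i$, $-b_i$, $-c_i$ be prescribed. Put $y_{ii}=b_i$. Since $G$ has zero diagonal, the $y_{ii}$ do not occur in the six remaining equations
\[
\begin{array}{lll}
y_{12}+y_{13}=a_1,\quad& y_{21}\lambda+y_{23}=a_2,\quad& y_{31}+y_{32}=a_3,\\[2pt]
\lambda y_{21}+y_{31}=c_1,\quad& y_{12}+y_{32}=c_2,\quad& y_{13}+y_{23}=c_3.
\end{array}
\]
Choose $y_{21}$ with $[\lambda,y_{21}]=\sum c_i-\sum a_i$, and put in turn $y_{31}=c_1-\lambda y_{21}$, $y_{23}=a_2-y_{21}\lambda$, $y_{13}=c_3-y_{23}$, $y_{12}=a_1-y_{13}$, $y_{32}=c_2-y_{12}$. All equations except the one for $a_3$ now hold, and \eqref{eq:trace} with $(a,b)=(1,2)$ gives $\sum c_i-a_1-a_2-(yG)_{33}=\sum c_i-\sum a_i$, so $(yG)_{33}=a_3$.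

\emph{The tuple $(3,3,3)$.} Let $R_1,R_2\subseteq M_3(K)$ be the strictly upper and the strictly lower triangular matrices. For $R_3$ we use the flag $K^3\supseteq wK+uK\supseteq wK\supseteq0$, described by the columns $w,u$ and rows $h,g$ given by
\[
w=(1,1,1)^T,\quad u=(-\lambda,1,0)^T,\quad h=(1,\lambda,-1-\lambda),\quad g=(0,1,-1).
\]
They satisfy $hw=hu=gw=0$ and $gu=1$. Let $R_3$ be the additive group of all $w\alpha g+w\beta h+u\gamma h$ with $\alpha,\beta,\gamma\in K$. In the product of two such elements, with parameters $\alpha,\beta,\gamma$ and $\alpha',\beta',\gamma'$, only the term $w\alpha g\cdot u\gamma'h=w\alpha\gamma'h$ survives. It lies in $R_3$, and multiplying it on the right by an element of $R_3$ gives $0$ because $hw=hu=0$. So $R_3$ is a subring with $R_3^3=0$. The three summands have diagonals $(0,\alpha,-\alpha)$, $(\beta,\beta\lambda,-\beta-\beta\lambda)$ and $(-\lambda\gamma,\gamma\lambda,0)$, so the diagonal of their sum is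
\[
\beta-\lambda\gamma,\qquad \alpha+\beta\lambda+\gamma\lambda,\qquad -\alpha-\beta-\beta\lambda,
\]
with sum $-[\lambda,\gamma]$. Given $\delta_1,\delta_2,\delta_3$, choose $\gamma$ with $[\lambda,\gamma]=-\sum\delta_i$ and put $\beta=\delta_1+\lambda\gamma$, $\alpha=\delta_2-\beta\lambda-\gamma\lambda$. The first two entries are $\delta_1,\delta_2$, and the sum forces the third to be $\delta_3$.
\end{proof}

Recall that the ideals of $M_d(K)$, for $K$ unital, are the sets $M_d(I)$ with $I$ an ideal of $K$; so $M_d(K)$ is simple when $K$ is. Theorem~\ref{thm:answer} is therefore the case $(4,4,2)$ of Proposition~\ref{prop:four} with $K=A_1(\mathbb Q)$ and $\lambda=\partial$.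

\begin{proof}[Proof of Theorem~\ref{thm:main} when \textup{(b)} fails]
Suppose $\sum(1-1/p_i)\ge2$. We claim that, for one of the four tuples $(p'_1,\dots,p'_l)$ of Proposition~\ref{prop:four} and after renumbering, $p_i\ge p'_i$ for $i\le l$. Indices $p_i=1$ contribute $0$ to the sum and the others less than $1$, so at least three $p_i$ are $\ge2$. If four are, use $(2,2,2,2)$. Otherwise exactly three are, say $p\le q\le r$, and $\frac1p+\frac1q+\frac1r\le1$. If $p\ge3$, use $(3,3,3)$. If $p=2$, then $\frac1q+\frac1r\le\frac12$, so $q\ge3$; for $q=3$ we get $r\ge6$ and use $(6,3,2)$, and for $q\ge4$ we use $(4,4,2)$.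

Take $K$ from Lemma~\ref{lem:K}(2), the subrings $R_1,\dots,R_l$ of $R=M_d(K)$ from Proposition~\ref{prop:four}, and $R_i=0$ for $i>l$. Then $R_i^{p_i}=0$ for all $i$, and $R=\sum R_i$ is a countable simple unital $k$-algebra, hence not nilpotent.
\end{proof}

\section{From simple modules to a uniform index}\label{sec:radical}

For the rest of the paper fix $p_1,\dots,p_m$ satisfying (b), and let $\mathcal C$ be the class of rings $R=R_1+\dots+R_m$ with subrings $R_i$ such that $R_i^{p_i}=0$. A left $R$-module $M$ is \emph{simple} if $RM\ne0$ and its only submodules are $0$ and $M$. The heart of the proof is the following statement, proved in Sections~\ref{sec:flags} and~\ref{sec:reflect}.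

\begin{proposition}\label{prop:A}
No ring in $\mathcal C$ has a simple left module.
\end{proposition}

We first turn this into an equation.

\begin{lemma}\label{lem:quasi}
If $R\in\mathcal C$ and $y\in R$, then $y=z-zy$ for some $z\in R$.
\end{lemma}

\begin{proof}
The set $L=\{r-ry:r\in R\}$ is a left ideal. Suppose $y\notin L$. By Zorn's lemma there is a left ideal $L'\supseteq L$ that is maximal subject to $y\notin L'$. A left ideal strictly containing $L'$ contains $y$ and $L$, hence every $r=(r-ry)+ry$, so it is $R$. Thus the nonzero module $R/L'$ has no submodules other than $0$ and itself. If $R(R/L')=0$, then $ry\in L'$ and so $r=(r-ry)+ry\in L'$ for all $r$, contrary to $y\notin L'$. Hence $R/L'$ is simple, which contradicts Proposition~\ref{prop:A}.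
\end{proof}

For a single ring this property is much weaker than nilpotency: in the ring $tk[[t]]$ of power series without constant term, $z=y+y^2+\cdots$ solves $y=z-zy$. What helps is that the lemma holds throughout a class closed under several constructions. If $R=\sum R_i\in\mathcal C$, then $M_n(R)=\sum M_n(R_i)$ and $R[t]=\sum R_i[t]$, where $t$ is a central indeterminate; every entry or coefficient of a product of $p_i$ elements of $M_n(R_i)$ or $R_i[t]$ lies in $R_i^{p_i}=0$. So $M_n(R),R[t]\in\mathcal C$. A direct product of rings in $\mathcal C$ is in $\mathcal C$, componentwise; this uses that the exponents $p_i$ are the same for all factors. Polynomial rings exclude the infinite series, matrices turn a product of many elements into a power of one element, and direct products make the bound uniform.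

\begin{proof}[Proof of Theorem~\ref{thm:main} when \textup{(b)} holds, given Proposition~\ref{prop:A}]
Suppose there is no $N$ with $R^N=0$ for all $R\in\mathcal C$. Then for every $n\ge1$ there are $R^{(n)}\in\mathcal C$ and $x_{n,1},\dots,x_{n,n}\in R^{(n)}$ with $x_{n,1}\cdots x_{n,n}\ne0$. Let $\mathcal R=\prod_nM_{n+1}(R^{(n)})$; then $\mathcal R[t]\in\mathcal C$. Let $y\in\mathcal R$ have as $n$-th component the matrix with entries $x_{n,k}$ at the positions $(k,k+1)$, $1\le k\le n$, and zeros elsewhere. The $n$-th component of $y^n$ has $(1,n+1)$ entry $x_{n,1}\cdots x_{n,n}$, so $y^n\ne0$ for all $n$. By Lemma~\ref{lem:quasi} applied to $yt$, there is $z=\sum_kz_kt^k\in\mathcal R[t]$ with $z=yt+z\,yt$. Comparing coefficients gives $z_0=0$, $z_1=y$ and $z_k=z_{k-1}y$ for $k\ge2$. So $z_k=y^k\ne0$ for all $k\ge1$, which is impossible for a polynomial.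
\end{proof}

\section{Flags in a simple module}\label{sec:flags}

Let $M$ be a simple left $R$-module and let $D$ be its ring of endomorphisms, written on the right, so that $(xv)\delta=x(v\delta)$. By Schur's lemma $D$ is a skew field; $M$ is a right $D$-vector space and every $x\in R$ acts $D$-linearly. For $v\ne0$ we have $Rv=M$, because $\{v:Rv=0\}$ is a proper submodule and hence $0$. The Jacobson density theorem says that for $D$-independent $v_1,\dots,v_d\in M$ and arbitrary $w_1,\dots,w_d\in M$ there is $x\in R$ with $xv_k=w_k$ for all $k$. We need only $w_1=v_1$ and $w_2=\dots=w_d=0$. This case follows from the theorem for unital rings: adjoining an identity changes neither the submodules nor $D$ and yields such an $x'\in\mathbb Z1+R$, and then $x=rx'\in R$ works for any $r\in R$ with $rv_1=v_1$.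

\begin{example}[The tuple $(2,2)$]\label{ex:22}
Let $R=A+B$ with $A^2=B^2=0$, and suppose $M$ is simple. The $D$-subspaces $U=AM$ and $W=BM$ are both spanned by parts of one basis of $M$: extend a basis of $U\cap W$ to bases of $U$ and of $W$, and extend their union, which is independent, to a basis of $M$. Fix a basis vector $v$, with coordinate function $\varphi:M\to D$, and put $\tau(x)=\varphi(xv)$. Let $x\in A$. If $v\in U$, then $xv\in A^2M=0$. If $v\notin U$, then $U$ is spanned by basis vectors other than $v$, so $\varphi(xv)\in\varphi(U)=0$. Thus $\tau$ vanishes on $A$, by symmetry on $B$, and so on $R$. But $xv=v$ for some $x\in R$, and then $\tau(x)=1$.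
\end{example}

For three subspaces a common adapted basis need not exist, as three lines in a plane show. One diagonal entry must be replaced by the trace on a finite-dimensional piece of $M$ that is compatible with all flags, and by Section~\ref{sec:matrix} the piece should be defined over the prime field. Quiver representations are the language for this.

A \emph{quiver} is a finite directed graph. A \emph{representation} $V$ of a quiver over a skew field $D$ assigns a right $D$-vector space $V_v$, of arbitrary dimension, to each vertex $v$ and a $D$-linear map $V_u\to V_v$ to each arrow $u\to v$. A \emph{morphism} $f:V\to W$ is a family of linear maps $f_v:V_v\to W_v$ commuting with the maps along the arrows. Direct sums are formed vertex by vertex; $X$ is a \emph{direct summand} of $V$ if $V\cong X\oplus Y$ for some $Y$, and then there are morphisms $j:X\to V$, $\pi:V\to X$ with $\pi j=\mathrm{id}$. A representation is \emph{finite-dimensional} if all $V_v$ are, and \emph{indecomposable} if it is nonzero and not a direct sum of two nonzero representations. The prime field $F$ of $D$ is central in $D$, and a representation $S$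 over $F$ gives a representation $S\otimes_FD$ over $D$ with spaces $S_v\otimes_FD$.

Let $Q$ be the star-shaped quiver with center $0$ and $m$ arms, the $i$-th arm being
\[
0=(i,0)\longleftarrow(i,1)\longleftarrow\cdots\longleftarrow(i,p_i-1).
\]
A representation of $Q$ with injective maps is a vector space with $m$ flags of lengths $p_1,\dots,p_m$. Ignoring indices equal to $1$, the tuples satisfying (b) are those with $m\le2$ and, up to order, $(2,2,r)$, $(2,3,3)$, $(2,3,4)$, $(2,3,5)$; the underlying graphs are the Dynkin diagrams $A_n$, $D_{r+2}$, $E_6$, $E_7$, $E_8$. We do not use this list.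

\begin{proposition}\label{prop:B}
Assume \textup{(b)}. Let $D$ be a skew field with prime field $F$. Every nonzero representation of $Q$ over $D$ has a direct summand isomorphic to $S\otimes_FD$, where $S$ is a nonzero finite-dimensional representation of $Q$ over $F$.
\end{proposition}

\begin{remark}\label{rem:four}
The statement fails for $(2,2,2,2)$ whenever $D\ne F$. Let $V$ be $D^2$ with the four lines of Example~\ref{ex:lines}, where $\lambda\in D\setminus F$. A linear map of $D^2$ that preserves the first three lines is a matrix $\operatorname{diag}(a,a)$, so $V$ has no idempotent endomorphism other than $0,1$ and is indecomposable. If $V\cong S\otimes_FD$, normalize the first three lines of $S$ over $F$; the fourth is then spanned by $e_1+e_2\mu$ with $\mu\in F$, the isomorphism is some $\operatorname{diag}(a,a)$, and $\lambda=a\mu a^{-1}=\mu\in F$.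
\end{remark}

\begin{proof}[Proof of Proposition~\ref{prop:A}, given Proposition~\ref{prop:B}]
Let $R=\sum R_i\in\mathcal C$ have a simple left module $M$, with $D$ as above. Put $M_{i,0}=M$ and let $M_{i,s}=R_i^sM$ be the additive group generated by the elements $xv$ with $x\in R_i^s$, $v\in M$. These are $D$-subspaces with
\[
M=M_{i,0}\supseteq M_{i,1}\supseteq\dots\supseteq M_{i,p_i}=0,\qquad R_iM_{i,s}\subseteq M_{i,s+1}.
\]
With the inclusions as maps they form a nonzero representation $\mathbf M$ of $Q$. Proposition~\ref{prop:B} gives $S\ne0$ and morphisms $j:S\otimes_FD\to\mathbf M$, $\pi:\mathbf M\to S\otimes_FD$ with $\pi j=\mathrm{id}$. The maps of $\mathbf M$ and the components of $j$ are injective, so the maps of $S\otimes_FD$, and hence those of $S$, are injective. We may regard each $S_{i,s}$ as a subspace of $S_0$; then $S_0\ne0$, and we have flags $S_0=S_{i,0}\supseteq S_{i,1}\supseteq\dots\supseteq S_{i,p_i}:=0$. That $j$ and $\pi$ are morphisms means that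
\[
j_0(S_{i,s}\otimes D)\subseteq M_{i,s},\qquad\pi_0(M_{i,s})\subseteq S_{i,s}\otimes D .
\]

For $x\in R$ let $T(x)=\pi_0\,x\,j_0$, a $D$-linear endomorphism of $S_0\otimes_FD$. For an $F$-basis $s_1,\dots,s_d$ of $S_0$ write $T(x)(s_l\otimes1)=\sum_ks_k\otimes t_{kl}$, and put $\tau(x)=\sum_kt_{kk}\in D$. Another $F$-basis replaces the matrix $t=(t_{kl})$ by $g^{-1}tg$ with $g\in GL_d(F)$. The entries of $g$ and $g^{-1}$ are central in $D$, so the diagonal sum of $g^{-1}(tg)$ equals that of $(tg)g^{-1}=t$. Thus $\tau(x)$ does not depend on the $F$-basis; this is where we use that $S$ is defined over $F$. The map $\tau:R\to D$ is additive.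

Let $x\in R_i$. For $0\le s<p_i$,
\[
T(x)(S_{i,s}\otimes D)\subseteq\pi_0(xM_{i,s})\subseteq\pi_0(M_{i,s+1})\subseteq S_{i,s+1}\otimes D .
\]
Choose the $F$-basis so that each $S_{i,s}$, for this $i$, is spanned by a part of it. A basis vector $s_l$ lies in $S_{i,s}\setminus S_{i,s+1}$ for some $s$, and $T(x)(s_l\otimes1)$ lies in $S_{i,s+1}\otimes D$, which is spanned by vectors $s_k\otimes1$ with $k\ne l$. So $t_{ll}=0$ for all $l$, and $\tau(x)=0$. Since $R=\sum R_i$, we get $\tau=0$ on $R$.

On the other hand, the vectors $v_k=j_0(s_k\otimes1)$ are $D$-independent, so by density there is $x\in R$ with $xv_1=v_1$ and $xv_k=0$ for $k\ge2$. Then $T(x)$ fixes $s_1\otimes1$ and kills the other $s_k\otimes1$, so $\tau(x)=1$, a contradiction.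
\end{proof}

\section{Summands defined over the prime field}\label{sec:reflect}

It remains to prove Proposition~\ref{prop:B}. The easiest summands to split off are those concentrated at one vertex, and they are defined over $F$. The reflection functors of Bernstein, Gelfand and Ponomarev transform a representation step by step and reversibly until such a summand appears; we then transport the summand back. Condition (b) guarantees that the process stops.

\subsection{The quadratic form}

Let $n$ be the number of vertices of $Q$, let $e_v$ be the standard basis of $\mathbb Z^n$ indexed by the vertices, and write $u\sim v$ for adjacent vertices. Put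
\[
\chi(x)=\sum_vx_v^2-\sum_{\text{edges }uv}x_ux_v .
\]

\begin{lemma}\label{lem:posdef}
If \textup{(b)} holds, then $\chi$ is positive definite on $\mathbb R^n$.
\end{lemma}

\begin{proof}
Write $d=x_0=x_{i,0}$, put $x_{i,p_i}=0$, and let $j_{i,s}=x_{i,s}-x_{i,s+1}$ for $0\le s<p_i$, so $\sum_sj_{i,s}=d$. Expanding the squares gives
\[
\sum_sj_{i,s}^2=d^2+2\sum_{s=1}^{p_i-1}x_{i,s}^2-2\sum_{s=0}^{p_i-2}x_{i,s}x_{i,s+1}.
\]
We sum over $i$ and use $\sum_sj_{i,s}^2\ge d^2/p_i$:
\begin{equation}\label{eq:chi}
2\chi(x)=\sum_{i,s}j_{i,s}^2-(m-2)d^2\ \ge\ d^2\Bigl(2-\sum_i\Bigl(1-\frac1{p_i}\Bigr)\Bigr).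
\end{equation}
So $\chi\ge0$. If $\chi(x)=0$, then $d=0$, hence all $j_{i,s}=0$, hence $x=0$.
\end{proof}

This is the only place where (b) is used, and it is the dimension count of Section~\ref{sec:matrix}: by \eqref{eq:count} and \eqref{eq:chi}, if $x$ records the dimensions of $m$ flags in $k^d$, the spaces of maps lowering them have total dimension $d^2-\chi(x)$.

Let $(\cdot,\cdot)$ be the symmetric bilinear form with $(x,x)=2\chi(x)$; thus $(x,e_v)=2x_v-\sum_{u\sim v}x_u$ and $(e_v,e_v)=2$. The reflection $s_v(x)=x-(x,e_v)e_v$ is an isometry of $\mathbb Z^n$. It changes only the coordinate $v$, which becomes $-x_v+\sum_{u\sim v}x_u$. List the vertices as $v_1,\dots,v_n$ so that every arrow of $Q$ goes from a later to an earlier vertex (begin with the center and proceed outward along the arms), and let $c=s_{v_n}\cdots s_{v_1}$.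

\begin{lemma}\label{lem:coxeter}
If $x\in\mathbb Z^n$ and all coordinates of $c^rx$ are nonnegative for all $r\ge0$, then $x=0$.
\end{lemma}

\begin{proof}
The set of $y\in\mathbb Z^n$ with $(y,y)=2$ is finite by Lemma~\ref{lem:posdef}, contains the basis $e_v$, and is permuted by $c$; so $c$ has finite order $e$. Next let $cy=y$. The coordinate $v_1$ is changed only by the first factor $s_{v_1}$, so $s_{v_1}y=y$; then the same argument gives $s_{v_2}y=y$, and so on. Hence $(y,e_v)=0$ for all $v$, and $y=0$ by Lemma~\ref{lem:posdef}. The vector $\sum_{r<e}c^rx$ is fixed by $c$, so it is $0$; being a sum of nonnegative vectors, one of which is $x$, it forces $x=0$.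
\end{proof}

\subsection{Reflection functors}

Let $Q'$ be any orientation of the tree underlying $Q$, and let $v$ be a \emph{sink} of $Q'$, meaning that all arrows at $v$ point to $v$. Let $\sigma_vQ'$ be obtained by reversing these arrows. Below, $u$ runs over the neighbors of $v$.

For a representation $V$ of $Q'$ let $h_V:\bigoplus_uV_u\to V_v$ be the sum of the maps into $v$. The representation $\Phi^+_vV$ of $\sigma_vQ'$ agrees with $V$ away from $v$, has $(\Phi_v^+V)_v=\ker h_V$, and its maps $\ker h_V\to V_u$ are the coordinate projections. For a representation $X$ of $\sigma_vQ'$ let $g_X:X_v\to\bigoplus_uX_u$ have the maps out of $v$ as components. The representation $\Phi_v^-X$ of $Q'$ agrees with $X$ away from $v$, has $(\Phi_v^-X)_v=\operatorname{coker}g_X$, and its maps $X_u\to\operatorname{coker}g_X$ are the inclusions followed by the quotient map. Morphisms induce maps on kernels and cokernels, so $\Phi^\pm_v$ are functors, and they preserve direct sums. They are defined over $F$ as well, and $\Phi_v^-(X\otimes_FD)\cong(\Phi_v^-X)\otimes_FD$ because $-\otimes_FD$ preserves cokernels. Let $L_v$ be the representation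 over $F$ with $F$ at $v$ and $0$ elsewhere.

\begin{lemma}\label{lem:functors}
Let $V$ be a representation of $Q'$ and $X$ a representation of $\sigma_vQ'$ over $D$, of arbitrary dimension.
\begin{enumerate}
\item[(1)] $\operatorname{Hom}(\Phi_v^-X,V)\cong\operatorname{Hom}(X,\Phi_v^+V)$.
\item[(2)] If $h_V$ is surjective, then $\Phi^-_v\Phi^+_vV\cong V$.
\item[(3)] If $h_V$ is not surjective, then $L_v\otimes_FD$ is a direct summand of $V$.
\item[(4)] If $X$ is a direct summand of $\Phi^+_vV$ and $\Phi^-_vX=0$, then $X=0$.
\end{enumerate}
\end{lemma}

\begin{proof}
(1) Let $(f_w:X_w\to V_w)_{w\ne v}$ be a family commuting with the arrows not at $v$, and let $f=\bigoplus_uf_u$. It extends to a morphism $\Phi_v^-X\to V$ if and only if $h_Vf$ factors through $\operatorname{coker}g_X$, and to a morphism $X\to\Phi_v^+V$ if and only if $fg_X$ factors through $\ker h_V$. Both conditions say $h_Vfg_X=0$, and in both cases the component at $v$ is unique.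

(2) The map $h_V$ induces an isomorphism from $\bigl(\bigoplus_uV_u\bigr)/\ker h_V=(\Phi^-_v\Phi^+_vV)_v$ to $V_v$ that is compatible with the maps from the $V_u$.

(3) Write $V_v=H\oplus\ell$ with $\ell$ a line and $H\supseteq\operatorname{im}h_V$. No arrow starts at $v$, so replacing $V_v$ by $H$ gives a subrepresentation $V'$ with $V\cong V'\oplus(L_v\otimes_FD)$.

(4) For $\Phi_v^+V$ the map $g$ is the inclusion of $\ker h_V$, so $g_X$ is injective. If $\Phi_v^-X=0$, then $X_w=0$ for $w\ne v$, and injectivity gives $X_v=0$.
\end{proof}

The reflections can be applied in the order $v_1,v_2,\dots,v_n$. Indeed, after reversing at $v_1,\dots,v_{t-1}$, an edge from $v_t$ to a later vertex still points to $v_t$, and an edge from $v_t$ to an earlier vertex has been reversed once and now points to $v_t$; so $v_t$ is a sink. After $n$ steps every edge has been reversed twice and we are back at $Q$. Extend the list periodically by $v_{t+n}=v_t$. For a representation $V$ of $Q$ put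
\[
V^{(0)}=V,\qquad V^{(t)}=\Phi^+_{v_t}V^{(t-1)},
\]
and let $h_t$ be the map $h_{V^{(t-1)}}$ at the sink $v_t$. If $V$ is finite-dimensional, $\dim V\in\mathbb Z^n$ denotes the vector of the $\dim_DV_v$. If $h_t$ is surjective, then $\dim\ker h_t=\sum_{u\sim v_t}\dim V^{(t-1)}_u-\dim V^{(t-1)}_{v_t}$, that is,
\begin{equation}\label{eq:dim}
\dim V^{(t)}=s_{v_t}\dim V^{(t-1)} .
\end{equation}

\begin{example}\label{ex:reflect}
Let $V$ be three lines in a plane, spanned by $e_1,e_2,e_1+e_2$, with dimension vector $(2;1,1,1)$. The kernel of $h_1:D^3\to D^2$ is spanned by $(1,1,-1)$, so $V^{(1)}$ has dimension vector $(1;1,1,1)$ and its three maps are isomorphisms. Their kernels are $0$, so $V^{(4)}=L_0\otimes_FD$ and $h_5$ is not surjective. By Lemma~\ref{lem:functors}(2), four applications of $\Phi^-$ rebuild $V$ from $L_0\otimes_FD$, and they can be carried out over $F$.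

Now take four distinct lines in a plane, where (b) fails. Then $E=\ker(h_1:D^4\to D^2)$ is a plane. A nonzero vector of $E$ has at most one zero coordinate, since otherwise two of the lines would coincide. Hence the kernels of the four coordinate projections $E\to D$ are four distinct lines and the projections are surjective. So $V^{(5)}$ is again four distinct lines in a plane, and all $h_t$ are surjective. Correspondingly $x=(2;1,1,1,1)$ has $\chi(x)=0$ and $cx=x$.
\end{example}

\begin{lemma}\label{lem:finite}
If $W$ is a finite-dimensional representation of $Q$ over $D$, then $W^{(t)}=0$ for all large $t$.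
\end{lemma}

\begin{proof}
$W$ is a finite direct sum of indecomposables and the functors preserve direct sums, so let $W$ be indecomposable, and suppose $W^{(t)}\ne0$ for all $t$. We show by induction that $h_t$ is surjective and $W^{(t)}$ is indecomposable for all $t\ge1$. Let $W^{(t-1)}$ be indecomposable. If $h_t$ were not surjective, Lemma~\ref{lem:functors}(3) would give $W^{(t-1)}\cong L_{v_t}\otimes_FD$ and so $W^{(t)}=0$. Hence $h_t$ is surjective. If $W^{(t)}=X\oplus Y$, then $W^{(t-1)}\cong\Phi^-_{v_t}X\oplus\Phi^-_{v_t}Y$ by (2), one of these summands is $0$, and (4) gives $X=0$ or $Y=0$. Now \eqref{eq:dim} yields $c^r\dim W=\dim W^{(nr)}$, which is nonnegative for all $r$. By Lemma~\ref{lem:coxeter}, $\dim W=0$, a contradiction.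
\end{proof}

\subsection{Infinite dimension}

The module $M$ of Section~\ref{sec:flags} may be infinite-dimensional over $D$, and then the dimension vectors on which the last proof rests are not available. The adjunction in Lemma~\ref{lem:functors}(1) moves the problem to finite dimension, provided we have finitely many finite-dimensional representations that detect, through morphisms into them, whether $V$ is zero.

For a vertex $v$ let $I_v$ be the representation of $Q$ over $D$ with $(I_v)_u=D$ if there is a directed path from $u$ to $v$ (including $u=v$), with $(I_v)_u=0$ otherwise, and with identity maps between copies of $D$. Then $f\mapsto f_v$ is a bijection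
\begin{equation}\label{eq:inj}
\operatorname{Hom}(V,I_v)\cong\operatorname{Hom}_D(V_v,D).
\end{equation}
Indeed, if there is a path from $u$ to $v$, it is unique, and $f_u$ must be $f_v$ composed with the map $V_u\to V_v$ along it; otherwise $f_u=0$. Conversely, these formulas define a morphism for any $f_v$. For an arrow $u\to w$ with $(I_v)_w=0$ there is nothing to check, and if $(I_v)_w=D$, the path from $u$ to $v$ is the arrow followed by the path from $w$, so $f_u$ is $f_w$ composed with $V_u\to V_w$.

\begin{proof}[Proof of Proposition~\ref{prop:B}]
By Lemma~\ref{lem:finite} there is $N$ with $I_v^{(N)}=0$ for all $v$. Let $V\ne0$ be a representation of $Q$ over $D$, and suppose that $h_1,\dots,h_N$, formed for $V$, are all surjective. For $1\le t\le N$, parts (2) and (1) of Lemma~\ref{lem:functors} give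
\[
\operatorname{Hom}(V^{(t-1)},I_v^{(t-1)})\cong\operatorname{Hom}(\Phi^-_{v_t}V^{(t)},I_v^{(t-1)})\cong\operatorname{Hom}(V^{(t)},I_v^{(t)}).
\]
Hence $\operatorname{Hom}(V,I_v)\cong\operatorname{Hom}(V^{(N)},0)=0$. By \eqref{eq:inj}, $V_v$ has no nonzero linear functional, so $V_v=0$ for all $v$, a contradiction.

Let $t\le N$ be least with $h_t$ not surjective. By Lemma~\ref{lem:functors}(3), $V^{(t-1)}$ has the direct summand $X_{t-1}\otimes_FD$ with $X_{t-1}=L_{v_t}$. We descend. Let $1\le r\le t-1$, and suppose that $V^{(r)}$ has a direct summand $X_r\otimes_FD$ with $X_r\ne0$ finite-dimensional over $F$. Put $X_{r-1}=\Phi^-_{v_r}X_r$, which is finite-dimensional over $F$. Since $h_r$ is surjective, $V^{(r-1)}\cong\Phi^-_{v_r}V^{(r)}$, and this has the direct summand $\Phi^-_{v_r}(X_r\otimes_FD)\cong X_{r-1}\otimes_FD$. It is nonzero by Lemma~\ref{lem:functors}(4), because $X_r\otimes_FD$ is a nonzero summand of $V^{(r)}=\Phi^+_{v_r}V^{(r-1)}$. At the end of the descent, $S=X_0$ is the required representation.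
\end{proof}

This proves Proposition~\ref{prop:B}, hence Proposition~\ref{prop:A}, and completes the proof of Theorem~\ref{thm:main}.

\begin{thebibliography}{9}
\bibitem{sums}
\emph{On Rings Which Are Sums Of Subrings},
\texttt{http://\allowbreak core-varnish-new.\allowbreak prod.\allowbreak aop.\allowbreak cambridge.org/\allowbreak core/\allowbreak services/\allowbreak aop-cambridge-core/\allowbreak content/\allowbreak view/\allowbreak 0D3A47F5A29FA3C1E7C1625F618EDDA5/\allowbreak S0008439525000177a.pdf/\allowbreak on-rings-which-are-\allowbreak sums-of-subrings.pdf}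
\end{thebibliography}
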